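\title{Uniqueness of static photon surfaces in asymptotically flat vacuum}

\begin{abstract}
We prove that a closed connected static photon surface that bounds a static, vacuum, asymptotically flat region is the photon sphere $r=3m$ of a Schwarzschild spacetime of positive mass. The lapse is not assumed to be constant on the surface. For a boundary sphere, constant mean curvature $H$ and the condition $\partial_\nu\log N=H/2$ already give the same conclusion. Examples show that neither of these two conditions can be dropped, and that asymptotic flatness cannot be dropped in the first result. The proof integrates a divergence identity, selected from a two-parameter family so that its boundary term, combined with the Gauss--Bonnet theorem, has a sign.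
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A static spacetime has a metric
\[
ds^2=-N^2\,dt^2+g_{ij}\,dx^i\,dx^j ,
\]
where the lapse $N$ and the Riemannian metric $g$ on the three-dimensional slice do not depend on $t$. A timelike hypersurface $S$ is a \emph{photon surface} if every null geodesic that is initially tangent to $S$ remains in $S$: light sent along $S$, from any point and in any direction, never leaves it. In flat spacetime a plane times the time axis is a photon surface, because null geodesics are straight lines. In the Schwarzschild spacetime of mass $m>0$,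
\begin{equation}\label{eq:schw}
N=\sqrt{1-2m/r},\qquad g=N^{-2}\,dr^2+r^2g_{S^2},
\end{equation}
the \emph{photon sphere} $\{r=3m\}$ is a photon surface (Example~\ref{ex:schw}). We ask whether the second example is the only one whose spatial section is closed and whose outside is an isolated vacuum region.

Let $S=\mathbb{R}_t\times\Sigma$, where $\Sigma$ is a closed (compact, boundaryless) connected surface in the slice. The outside region is $\mathbb{R}_t\times M$, where $M$ is a connected region of the slice with boundary exactly $\Sigma$ (we include $\Sigma$ in $M$) and with exactly one end. We assume: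
\begin{itemize}
\item[(i)] \emph{Regularity.} $(M,g)$ is smooth and complete up to $\Sigma$, and $N$ is smooth and positive on all of $M$, including $\Sigma$. Thus there are no horizons, singularities or conical defects outside $S$.
\item[(ii)] \emph{Vacuum.} The Einstein tensor vanishes on $\mathbb{R}_t\times M$.
\item[(iii)] \emph{Asymptotic flatness.} Outside a compact set, $M$ is diffeomorphic to $\mathbb{R}^3$ minus a closed ball, and in these coordinates $g_{ij}-\delta_{ij}=O(r^{-1})$, $\partial_kg_{ij}=O(r^{-2})$, $N-1=O(r^{-1})$, $\partial_kN=O(r^{-2})$ as $r=|x|\to\infty$.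
\end{itemize}
Nothing is assumed inside $S$; geodesics along $S$ are taken with respect to the connection of the outside metric, which is smooth up to $S$. A photon surface $S$ of this kind is \emph{distorted} if the outside region is not isometric to the region $r\ge3m$ of a Schwarzschild spacetime with $S$ corresponding to $r=3m$. The following conjecture is posed in \cite{poster}: \emph{a distorted photon surface does not exist if the outside region is vacuum and asymptotically flat.}

Cederbaum \cite{Ced} proved, under that theorem's own definition of a photon sphere and its own regularity and asymptotic assumptions, that the exterior is Schwarzschild and $S$ is its photon sphere if in addition $N$ is constant on $S$. To see what this extra assumption gives, let $\nu$ be the unit normal of $\Sigma$ pointing into $M$ and $H$ the mean curvature. On a photon surface $H$ is constant and $\nu N=\frac12HN$ (Section~\ref{sec:boundary}). The lapse is a harmonic function on $M$, and if it is constant on $\Sigma$ then its value and its normal derivative are both constant there: an overdetermined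 problem, for which one expects a round solution. Without the assumption only the Robin condition $\nu N=\frac12HN$ is left, and the equations that hold on $\Sigma$ are compatible with every metric of positive curvature on the sphere (Remark~\ref{rem:eigen}). If a distorted photon surface is excluded, it is excluded by a global argument.

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:main}
Let $\mathbb{R}\times\Sigma$ be a static photon surface with $\Sigma$ closed and connected, and let the outside region satisfy \textup{(i)--(iii)}. Then there is $m>0$ such that $M\cong[3m,\infty)\times S^2$, $N=\sqrt{1-2m/r}$, $g=N^{-2}dr^2+r^2g_{S^2}$, and $\Sigma=\{r=3m\}$.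
\end{theorem}

The photon surface condition forces $\Sigma$ to be umbilic. On a sphere this need not be assumed.

\begin{theorem}\label{thm:strong}
Let $(M,g,N)$ satisfy \textup{(i)--(iii)}, with $\partial M=\Sigma$ diffeomorphic to $S^2$. Assume only that $H$ is constant on $\Sigma$ and that $\partial_\nu\log N=\frac12H$ on $\Sigma$. Then the conclusion of Theorem~\ref{thm:main} holds.
\end{theorem}

\begin{corollary}\label{cor:equiv}
Assume \textup{(i)--(iii)} and $\Sigma\cong S^2$. The following are equivalent: \textup{(a)} $\mathbb{R}\times\Sigma$ is a photon surface; \textup{(b)} $H$ is constant and $\partial_\nu\log N=\frac12H$; \textup{(c)} the exterior is Schwarzschild and $\mathbb{R}\times\Sigma$ is its photon sphere.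
\end{corollary}

\begin{proposition}\label{prop:optimal}
In Theorem~\ref{thm:strong}, neither the hypothesis that $H$ is constant nor the hypothesis $\partial_\nu\log N=\frac12H$ can be dropped. In Theorem~\ref{thm:main}, asymptotic flatness cannot be dropped.
\end{proposition}

The proofs use linear elliptic regularity, the Gauss, Codazzi and Gauss--Bonnet formulas and focal points. They do not use \cite{Ced}, the positive mass theorem or the Penrose inequality.

\subsection*{Plan of the proof}
Section~\ref{sec:boundary} reduces both theorems to one boundary value problem. Section~\ref{sec:div} introduces a tensor $T$ that vanishes in Schwarzschild and a two-parameter family of vector fields $X$, of Robinson type, whose divergence is a multiple of $|T|^2$. Section~\ref{sec:model} states the integral identity that results and works out the case of constant lapse, which shows the mechanism and singles out one member of the family. Sections~\ref{sec:H} and~\ref{sec:asym} prove the identity, and Section~\ref{sec:rigid} completes the proof for general lapse. Section~\ref{sec:optimal} contains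 the examples.

\subsection*{Notation}
We write $\langle\cdot,\cdot\rangle$, $\nabla$, $\nabla^2$, $\Delta=\operatorname{tr}\nabla^2$, $\operatorname{Ric}$, $R$ for the metric, connection, Hessian, Laplacian, Ricci and scalar curvature of $g$. On $\Sigma$, $\sigma$ is the induced metric, $h(Y,Z)=\langle\nabla_Y\nu,Z\rangle$, $H=\operatorname{tr}_\sigma h$, $\mathring h=h-\frac H2\sigma$, $K$ is the Gauss curvature and $A$ the area. Throughout,
\[
W=|\nabla N|^2,\qquad y=1-N^2 .
\]

\section{The equations on the boundary}\label{sec:boundary}

For a static metric the vacuum equations are equivalent to the first two of the following equations on $M$; the third is the trace of the first: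
\begin{equation}\label{eq:vac}
N\operatorname{Ric}=\nabla^2N,\qquad\Delta N=0,\qquad R=0 .
\end{equation}
We recall the formulas for a surface $P$ in $(M,g)$ with unit normal $e$, second fundamental form $h_P=\langle\nabla e,\cdot\rangle$, mean curvature $H_P$ and Gauss curvature $K_P$. For a function $u$ and $Y$ tangent to $P$,
\begin{gather}
\nabla^2u(Y,e)=Y(eu)-h_P(Y,\nabla^Pu),\qquad\Delta u=\Delta_Pu+H_P\,eu+\nabla^2u(e,e),\label{eq:split}\\
\operatorname{Ric}(e,Y)=(\operatorname{div}_Ph_P)(Y)-YH_P,\qquad 2K_P=R-2\operatorname{Ric}(e,e)+H_P^2-|h_P|^2.\label{eq:GC}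
\end{gather}
If $P$ moves with velocity $\varphi e$ in a parameter $s$, then
\begin{equation}\label{eq:var}
\partial_sH_P=-\Delta_P\varphi-\big(|h_P|^2+\operatorname{Ric}(e,e)\big)\varphi .
\end{equation}

\begin{lemma}\label{lem:photon}
The hypersurface $S=\mathbb{R}\times\Sigma$ is a photon surface if and only if $\mathring h=0$ and $\nu N=\frac12HN$ on $\Sigma$.
\end{lemma}

\begin{proof}
Let $\bar\nabla$ be the spacetime connection and $\mathrm{II}$ the second fundamental form of $S$ with respect to $\nu$, so that a curve in $S$ with tangent $k$ has normal acceleration $-\mathrm{II}(k,k)\nu$. The Christoffel symbols of a static metric give $\bar\nabla_{\partial_t}\partial_t=N\nabla N$, $\bar\nabla_{\partial_t}Y=(Y\log N)\,\partial_t$ and $\bar\nabla_YZ=\nabla_YZ$ for $t$-independent spatial fields $Y,Z$. Hence $\mathrm{II}(\partial_t,\partial_t)=-N\,\nu N$, $\mathrm{II}(\partial_t,Y)=0$ and $\mathrm{II}=h$ on $T\Sigma$. Every null vector tangent to $S$ is a multiple of $k=N^{-1}\partial_t+v$ with $v\in T\Sigma$ a unit vector, and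
\[
\mathrm{II}(k,k)=h(v,v)-\nu\log N .
\]
If $S$ is a photon surface, the null geodesic with initial tangent $k$ lies in $S$, so $\mathrm{II}(k,k)=0$. Thus $h(v,v)=\nu\log N$ for all unit $v$, that is, $h=(\nu\log N)\sigma$; the trace and the trace-free part of this equation are the two conditions. Conversely, if they hold, a null geodesic of the induced metric on $S$ has vanishing tangential and normal acceleration, so it is a spacetime geodesic, and by uniqueness it is the one with the given initial tangent. It is complete, because $N^2\dot t$ is constant along it, so $\dot t$ and the $\sigma$-speed $N|\dot t|$ are bounded on the compact surface $\Sigma$.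
\end{proof}

The condition $h(v,v)=\nu\log N$ says that the surface bends, in each direction $v$, exactly as much as the gradient of the lapse bends a light ray.

\begin{example}\label{ex:schw}
Consider \eqref{eq:schw} with any real $m$, for $r>\max(0,2m)$. On a sphere $r=r_0$ we have $\nu=N\partial_r$, $h=(N/r)\sigma$, $H=2N/r$ and $\nu N=m/r^2$. The condition $\nu N=\frac12HN$ reads $m/r=N^2=1-2m/r$. So the sphere gives a photon surface exactly when $m>0$ and $r_0=3m$. There $N=1/\sqrt3$, $y=\frac23$, $H^2=4/(27m^2)$ and $A=36\pi m^2$, so that $\frac34H^2A=4\pi$.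
\end{example}

The mixed component of the vacuum equation links the umbilicity of $\Sigma$ to the constancy of $H$, in both directions.

\begin{lemma}\label{lem:B}
Under the hypotheses of Theorem~\ref{thm:main} or of Theorem~\ref{thm:strong},
\begin{equation}\label{eq:B}
h=\tfrac H2\sigma,\qquad\nu N=\tfrac12HN,\qquad H\text{ is constant on }\Sigma .
\end{equation}
\end{lemma}

\begin{proof}
In both cases $\nu N=\frac12HN$. For $Y$ tangent to $\Sigma$, \eqref{eq:GC} and \eqref{eq:split} give
\begin{align*}
\operatorname{Ric}(\nu,Y)&=(\operatorname{div}_\sigma\mathring h)(Y)-\tfrac12YH,\\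
\nabla^2N(Y,\nu)&=Y\big(\tfrac12HN\big)-\mathring h(Y,\nabla^\Sigma N)-\tfrac H2YN=\tfrac12N\,YH-\mathring h(Y,\nabla^\Sigma N).
\end{align*}
By \eqref{eq:vac}, $N$ times the first line equals the second, which is
\begin{equation}\label{eq:divh}
\operatorname{div}_\sigma(N\mathring h)=N\,dH .
\end{equation}
In Theorem~\ref{thm:main}, $\mathring h=0$ by Lemma~\ref{lem:photon}; since $N>0$ and $\Sigma$ is connected, $H$ is constant.

In Theorem~\ref{thm:strong}, $B=N\mathring h$ is a symmetric, trace-free, divergence-free tensor on a sphere, and such a tensor vanishes. Indeed, in an isothermal coordinate $z=x^1+ix^2$ with $\sigma=e^{2\omega}|dz|^2$ we have $B=\operatorname{Re}(\phi\,dz^2)$ with $\phi=B_{11}-iB_{12}$, and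
\[
e^{2\omega}\operatorname{div}_\sigma B=(\partial_1B_{11}+\partial_2B_{12})\,dx^1+(\partial_1B_{12}-\partial_2B_{11})\,dx^2 ,
\]
so $\operatorname{div}_\sigma B=0$ is the Cauchy--Riemann system for $\phi$. By uniformization $(\Sigma,\sigma)$ is conformal to the Riemann sphere. Then $\phi$ is entire, and in the coordinate $w=1/z$ the coefficient $\phi(1/w)w^{-4}$ of $dw^2$ is bounded near $w=0$. So $\phi=O(|z|^{-4})$ and $\phi=0$ by Liouville's theorem. As $N>0$, $\mathring h=0$. This is the only place where $\Sigma\cong S^2$ is used.
\end{proof}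

\emph{From here to the end of Section~\ref{sec:rigid} we assume \textup{(i)--(iii)} and \eqref{eq:B}, with $\Sigma$ closed and connected,} and we prove the conclusion of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:bdry}
On $\Sigma$, for $Y$ tangent to $\Sigma$,
\begin{gather}
\nabla^2N(\nu,Y)=0,\qquad\nabla^2N(\nu,\nu)=-\Delta_\Sigma N-\tfrac12H^2N,\label{eq:hess}\\
\Delta_\Sigma N=\big(K-\tfrac34H^2\big)N,\label{eq:K}\\
4\pi\ \ge\ 2\pi\chi(\Sigma)=\tfrac34H^2A+\int_\Sigma\frac{|\nabla^\Sigma N|^2}{N^2}\ \ge\ \tfrac34H^2A.\label{eq:GB}
\end{gather}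
\end{lemma}

\begin{proof}
The first equation in \eqref{eq:hess} is the formula for $\nabla^2N(Y,\nu)$ in the last proof, and the second is \eqref{eq:split} with $\Delta N=0$. The Gauss equation with $R=0$ and $|h|^2=\frac12H^2$ gives $K=-\operatorname{Ric}(\nu,\nu)+\frac14H^2$. Multiplying by $N$ and using $N\operatorname{Ric}(\nu,\nu)=\nabla^2N(\nu,\nu)$ we get \eqref{eq:K}. Divide \eqref{eq:K} by $N$ and integrate: the left side becomes $\int|\nabla^\Sigma N|^2/N^2$ after an integration by parts, and $\int K=2\pi\chi(\Sigma)$ by Gauss--Bonnet. A closed \emph{connected} surface has $\chi\le2$.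
\end{proof}

\begin{remark}\label{rem:eigen}
Equation \eqref{eq:K} does not force $N$ to be constant. Let $\sigma$ be any metric on $S^2$ with $K>0$. The first eigenvalue $\lambda$ of $-\Delta_\sigma+K$ is at least $\min K>0$ and has a positive eigenfunction $N$, which solves \eqref{eq:K} with $\frac34H^2=\lambda$. It is constant only if $K$ is constant.
\end{remark}

\section{A family of divergence identities}\label{sec:div}

We need a local quantity that detects the Schwarzschild solution and does not contain the unknown mass. In \eqref{eq:schw} with $m>0$, the unit field $\nu=N\partial_r$ is geodesic and $\nu N=m/r^2$, so $\nabla^2N(\nu,\nu)=\nu(\nu N)=-2mN/r^3$, while on vectors tangent to the spheres $\nabla^2N=(\nu N)h=(mN/r^3)\sigma$. With $dN=(m/r^2)\langle\nu,\cdot\rangle$, $W=m^2/r^4$ and $y=2m/r$, this says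
\[
\nabla^2N=-\frac{3Nr}{m}\Big(dN\otimes dN-\frac W3g\Big),\qquad\frac{3Nr}m=\frac{6N}y .
\]
The mass has disappeared. So on a vacuum region where $0<N<1$ we define
\begin{equation}\label{eq:T}
T=\nabla^2N+\frac{6N}y\Big(dN\otimes dN-\frac W3g\Big),
\end{equation}
which vanishes in Schwarzschild of every positive mass. To prove $T\equiv0$ we write $|T|^2$, times a positive weight, as a divergence. The Bochner formula produces $|\nabla^2N|^2$ from $\nabla W$, and the other natural vector field is $W\nabla N$; we combine the two with coefficients that depend on $N$.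

\begin{lemma}\label{lem:div}
Let $a,b\in\mathbb{R}$ and
\[
F=ay^{-2}+by^{-3},\qquad G=8ay^{-3}+6by^{-4},\qquad X=\frac FN\nabla W+GW\nabla N .
\]
Where \eqref{eq:vac} holds and $0<N<1$, we have $\operatorname{div}X=\dfrac{2F}N|T|^2$.
\end{lemma}

\begin{proof}
Note that $\nabla^2N(\nabla N,\cdot)=\frac12dW$. The Bochner formula $\frac12\Delta W=|\nabla^2N|^2+\langle\nabla\Delta N,\nabla N\rangle+\operatorname{Ric}(\nabla N,\nabla N)$ and \eqref{eq:vac} give
\[
\Delta W=2|\nabla^2N|^2+N^{-1}\langle\nabla W,\nabla N\rangle,\qquad\text{so}\qquad\operatorname{div}(N^{-1}\nabla W)=2N^{-1}|\nabla^2N|^2 .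
\]
Let $F,G$ be arbitrary functions of $N$ for the moment, and $'=d/dN$. Since $\Delta N=0$,
\[
\operatorname{div}X=\frac{2F}N|\nabla^2N|^2+\Big(\frac{F'}N+G\Big)\langle\nabla N,\nabla W\rangle+G'W^2 .
\]
The tensor $E=dN\otimes dN-\frac W3g$ has $|E|^2=\frac23W^2$ and $\langle\nabla^2N,E\rangle=\frac12\langle\nabla W,\nabla N\rangle$, so
\[
|T|^2=|\nabla^2N|^2+\frac{6N}y\langle\nabla W,\nabla N\rangle+\frac{24N^2}{y^2}W^2 .
\]
The identity holds if $F'/N+G=12F/y$ and $G'=48NF/y^2$. Since $d/dN=-2N\,d/dy$, these equations read
\[
G=2F_y+12F/y,\qquad G_y=-24F/y^2 .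
\]
Eliminating $G$ gives the Euler equation $y^2F_{yy}+6yF_y+6F=0$. Its exponents are the roots $-2,-3$ of $\alpha^2+5\alpha+6$, so $F=ay^{-2}+by^{-3}$, and the first equation gives $G=(12-4)ay^{-3}+(12-6)by^{-4}$.
\end{proof}

The weight $F=(ay+b)/y^3$ is nonnegative on the whole range $0<y<1$ exactly when $b\ge0$ and $a+b\ge0$; we call such pairs \emph{admissible}. In Schwarzschild, $W=y^4/(16m^2)$ gives $\nabla W=-(8NW/y)\nabla N$, hence
\[
X=W\Big(G-\frac{8F}y\Big)\nabla N=-\frac b{8m^2}\nabla N ,
\]
and the outward flux of $X$ through each sphere $r=\text{const}$ is $-\frac b{8m^2}\cdot4\pi m=-\frac{\pi b}{2m}$. One expects the same flux at infinity in any asymptotically flat solution of mass $m$.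

\section{The integral identity and the case of constant lapse}\label{sec:model}

Integrating Lemma~\ref{lem:div} over $M$ requires $N<1$ on $M$ and the value of the flux at infinity. The next proposition supplies both; it is proved in Sections~\ref{sec:H} and~\ref{sec:asym}.

\begin{proposition}\label{prop:identity}
We have $H>0$, $0<N<1$ on $M$, and
\begin{equation}\label{eq:mass}
m:=\frac1{4\pi}\int_\Sigma\nu N=\frac H{8\pi}\int_\Sigma N>0 .
\end{equation}
For every admissible pair $(a,b)$,
\begin{equation}\label{eq:int}
\int_M\frac{2F}N|T|^2+\int_\Sigma\langle X,\nu\rangle+\frac{\pi b}{2m}=0 .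
\end{equation}
\end{proposition}

The field $X$ contains second derivatives of $N$, but \eqref{eq:hess} expresses those that enter $\langle X,\nu\rangle$ through $N|_\Sigma$.

\begin{lemma}\label{lem:flux}
Let $\psi(y)=6by^{-4}+(8a-16b)y^{-3}+(10b-20a)y^{-2}+12ay^{-1}$. Then
\[
\int_\Sigma\langle X,\nu\rangle=H\int_\Sigma\frac{N(8ay+9b)}{y^4}|\nabla^\Sigma N|^2+\frac{H^3}8\int_\Sigma\frac{\psi(y)}N .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:B} and \eqref{eq:hess}, $W=\frac14H^2N^2+|\nabla^\Sigma N|^2$ and
\[
\nu W=2\nabla^2N(\nu,\nabla N)=2\,\nu N\,\nabla^2N(\nu,\nu)=-HN\big(\Delta_\Sigma N+\tfrac12H^2N\big).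
\]
Therefore
\[
\langle X,\nu\rangle=-HF\Delta_\Sigma N-\tfrac12H^3NF+\tfrac12HNG\big(\tfrac14H^2N^2+|\nabla^\Sigma N|^2\big).
\]
Since $H$ is constant, $-\int HF\Delta_\Sigma N=H\int F'|\nabla^\Sigma N|^2$, and so
\[
\int_\Sigma\langle X,\nu\rangle=H\int_\Sigma\big(F'+\tfrac12NG\big)|\nabla^\Sigma N|^2+\frac{H^3}8\int_\Sigma N\,(N^2G-4F).
\]
Now $F'=-2NF_y=Ny^{-4}(4ay+6b)$ and $\frac12NG=Ny^{-4}(4ay+3b)$, which gives the first term. With $N^2=1-y$,
\[
y^4(N^2G-4F)=(1-y)(8ay+6b)-4y(ay+b)=6b+(8a-10b)y-12ay^2 ,
\]
and multiplying by $1-y$ and expanding gives $N^2(N^2G-4F)=\psi(y)$.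
\end{proof}

By \eqref{eq:mass}, the mass term is $\pi b/(2m)=4\pi^2b/(H\int_\Sigma N)$. It contains the constant $\pi^2$, while the boundary term contains only $H$, $N$ and the area element. The Gauss--Bonnet inequality \eqref{eq:GB}, squared, relates the two: $16\pi^2\ge\frac9{16}H^4A^2$. Writing $4\pi^2b=\frac b4\big(16\pi^2-\frac9{16}H^4A^2\big)+\frac{9b}{64}H^4A^2$, we turn \eqref{eq:int} into
\begin{equation}\label{eq:four}
\int_M\frac{2F}N|T|^2+H\int_\Sigma\frac{N(8ay+9b)}{y^4}|\nabla^\Sigma N|^2+\frac{b\,\big(16\pi^2-\frac9{16}H^4A^2\big)}{4H\int_\Sigma N}+\frac{H^3}8J=0,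
\end{equation}
where
\[
J=\int_\Sigma\frac{\psi(y)}N+\frac{9b}8\,\frac{A^2}{\int_\Sigma N}.
\]
For an admissible pair the first three terms are nonnegative, because $H>0$ and $8ay+9b=8y^3F+b\ge0$. Everything depends on the sign of $J$.

\subsection*{The case of constant lapse}
Suppose that $N\equiv n$ on $\Sigma$, and let $y_0=1-n^2\in(0,1)$. Then
\[
J=\frac An\Big(\psi(y_0)+\frac{9b}8\Big).
\]
At the value $y=\frac23$ of Example~\ref{ex:schw} one computes $\psi=-\frac{9b}8$ for all $a,b$, as must be the case: in Schwarzschild the first three terms of \eqref{eq:four} vanish. For most pairs, $\psi+\frac{9b}8$ changes sign there; for $(a,b)=(1,0)$ it equals $4(1-y)(2-3y)y^{-3}$, and \eqref{eq:four} yields only $y_0\ge\frac23$. We want one pair for which $\psi+\frac{9b}8\ge0$ on all of $(0,1)$, because in the general case $y$ may take values on both sides of $\frac23$. Then $y=\frac23$ must be a critical point of $\psi$. We have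
\[
y^5\psi_y=-24b+(48b-24a)y+(40a-20b)y^2-12ay^3,
\]
which equals $-\frac89(2a+b)$ at $y=\frac23$. So $b=-2a$, and up to a positive factor the only nonzero admissible choice is
\begin{equation}\label{eq:choice}
a=-1,\quad b=2,\qquad F=\frac{2-y}{y^3}=\frac{1+N^2}{y^3}>0 .
\end{equation}
This necessary condition is also sufficient: for \eqref{eq:choice},
\begin{equation}\label{eq:factor}
4y^4\Big(\psi+\frac94\Big)=48-160y+160y^2-48y^3+9y^4=(3y-2)^2\big((2-y)^2+8\big).
\end{equation}
Hence $J\ge0$, with equality only for $y_0=\frac23$. All terms of \eqref{eq:four} vanish, so $T\equiv0$, $n=1/\sqrt3$ and $\frac34H^2A=4\pi$. Lemma~\ref{lem:rigid} below turns these three facts into the Schwarzschild metric. The general case follows the same route and needs one more inequality, given in Section~\ref{sec:rigid}.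

\section{The mean curvature is positive}\label{sec:H}

The sign of $H$ is the sign of $\nu N$, hence of the mass, and it decides whether $N<1$. The equations on $\Sigma$ do not determine it, since \eqref{eq:K} and \eqref{eq:GB} are even in $H$. We compare $\Sigma$ with a large coordinate sphere, which has positive mean curvature, by pushing the two surfaces toward each other until they touch. With unit speed, \eqref{eq:var} contains the term $\operatorname{Ric}(e,e)$, which has no sign. With speed $N$ the vacuum equations remove this term. Speed $N$ is unit speed for the \emph{optical metric} $\hat g=N^{-2}g$, so we use the parallel surfaces of $\hat g$ and their mean curvature in $g$.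

\begin{lemma}\label{lem:mono}
Let surfaces $P_s$ in $M$ move with velocity $Ne$, where $e$ is their $g$-unit normal. Then $\partial_s(H_{P_s}/N)=-|h_{P_s}|^2\le0$ along the motion.
\end{lemma}

\begin{proof}
Drop the subscripts on $h$ and $H$. By \eqref{eq:split} and \eqref{eq:vac}, $\Delta_PN+N\operatorname{Ric}(e,e)=-H\,eN$. So \eqref{eq:var} with $\varphi=N$ gives $\partial_sH=H\,eN-|h|^2N$. Since $\partial_sN=N\,eN$, the terms with $eN$ cancel in $\partial_s(H/N)$.
\end{proof}

\begin{lemma}\label{lem:H}
$H>0$.
\end{lemma}

\begin{proof}
Suppose $H\le0$. The mean curvature of the coordinate sphere $S_R=\{|x|=R\}$ with respect to the outward normal is the tangential trace of $\nabla^2r/|\nabla r|$. By (iii) the Christoffel symbols are $O(r^{-2})$, so it equals $2/R+O(R^{-2})$. Fix $R$ such that it is positive. The region $\Omega=M\setminus\{|x|>R\}$ is compact, and it is connected because $M$ and $S_R$ are.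

\emph{A minimizing geodesic.} Let $d$ be the $\hat g$-distance from $\Sigma$ to $S_R$ in $M$. A curve from $\Sigma$ to $S_R$ stays in $\Omega$ until it first meets $S_R$, so by compactness there is a minimizing curve $\gamma:[0,d]\to\Omega$, parametrized by $\hat g$-arclength. It meets $\Sigma\cup S_R$ only at its endpoints, since otherwise a part of it would be shorter; hence it is a $\hat g$-geodesic. It realizes the distance from each of its points to $\Sigma$ and to $S_R$, and in a collar of a hypersurface only the normal geodesics do so; hence it is orthogonal to both surfaces.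

\emph{Two distance-like functions.} Let $\mathcal E(p,s)$ be the point at time $s$ on the $\hat g$-unit-speed geodesic that leaves $p\in\Sigma$ in the direction $\nu$. Recall that $\gamma(s_0)$ is a focal point of $\Sigma$ if $d\mathcal E$ is singular at $(\gamma(0),s_0)$, and that a normal geodesic does not minimize the distance to the hypersurface beyond a focal point. So there is no focal point on $\gamma|_{(0,d)}$. As $\gamma$ is injective, $\mathcal E$ is a diffeomorphism from a neighborhood of $\{\gamma(0)\}\times[0,d/2]$ onto a neighborhood of $\gamma([0,d/2])$. Let $\rho$ be the $s$-component of its inverse. By the Gauss lemma the curves $s\mapsto\mathcal E(p,s)$ are orthogonal to the level sets of $\rho$, so these level sets move with $\hat g$-unit normal velocity and $|\nabla\rho|_g=N^{-1}$. The inward normal geodesics of $S_R$ define in the same way a function $\rho'$ near $\gamma([d/2,d])$.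

\emph{Comparison at the midpoint.} Near $q=\gamma(d/2)$, the number $\rho+\rho'$ is the $\hat g$-length of a curve from $\Sigma$ to $S_R$, so $\rho+\rho'\ge d$ with equality at $q$. Thus $\nabla^2(\rho+\rho')\ge0$ at $q$. Let $e=\gamma'/|\gamma'|_g$, and let $P,P'$ be the level sets of $\rho,\rho'$ through $q$. At $q$ we have $\nabla\rho=-\nabla\rho'=N^{-1}e$, so both surfaces are orthogonal to $e$, and the trace of $\nabla^2(\rho+\rho')$ over $e^\perp$ is $N^{-1}(H_P-H_{P'})$, with both mean curvatures taken in $g$ with respect to $e$. Hence $H_P(q)\ge H_{P'}(q)$.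

\emph{Contradiction.} The level sets $\{\rho=s\}$ and $\{\rho'=d-s\}$ both move with velocity $Ne$ as $s$ increases, where $e$ is the normal that agrees with the direction of $\gamma$. Apply Lemma~\ref{lem:mono} along $\gamma$. At $s=0$, $e=\nu$ and the mean curvature is $H\le0$, so $H_P(q)\le0$. At $s=d$, $e$ is the outward normal of $S_R$ and the mean curvature is positive, so $H_{P'}(q)>0$.
\end{proof}

\section{Asymptotics of the lapse and the flux at infinity}\label{sec:asym}

\subsection*{The bound $N<1$}
By Lemma~\ref{lem:H}, $\nu N=\frac12HN>0$ on $\Sigma$. So $m>0$ in \eqref{eq:mass}, $N$ is not constant, and $N$ has no maximum point on $\Sigma$. If $N\ge1$ somewhere, then $N$ attains its maximum on $M$, because $N\to1$ at infinity. The maximum point is interior, and the strong maximum principle makes the harmonic function $N$ constant on the connected manifold $M$. Hence $0<N<1$.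

\subsection*{The leading term}
Hypothesis (iii) gives neither the leading coefficient of $N-1$ nor any bound on second derivatives, and $X$ contains $\nabla^2N$. We rescale and use an elliptic estimate that needs only continuous leading coefficients. It controls second derivatives in $L^p$ on annuli, not on single spheres. For $x\in\mathbb{R}^3\setminus\{0\}$ and large $R$ put
\[
u_R(x)=R\,\big(N(Rx)-1\big),\qquad (g_R)_{ij}(x)=g_{ij}(Rx).
\]

\begin{lemma}\label{lem:asym}
Fix $p>3$. As $R\to\infty$, $u_R\to-m/|x|$ in $C^1$ and weakly in $W^{2,p}$ on compact subsets of $\mathbb{R}^3\setminus\{0\}$.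
\end{lemma}

\begin{proof}
By (iii), on each compact subset $g_R\to\delta$ in $C^1$, and $|u_R|\le C/|x|$ for large $R$, with $C$ independent of the subset. The map $x\mapsto Rx$ pulls $g$ back to $R^2g_R$, so $\Delta_{g_R}u_R=0$. This equation has the form $a_R^{ij}\partial_i\partial_ju_R+b_R^k\partial_ku_R=0$ with $a_R\to\delta$ in $C^1$ and $b_R\to0$ uniformly. The interior $L^p$ estimate \cite[Theorem 9.11]{GT} states that $\|v\|_{W^{2,p}(U')}\le C'(\|v\|_{L^p(U)}+\|Lv\|_{L^p(U)})$ for $L=a^{ij}\partial_i\partial_j+b^k\partial_k$ and $U'\subset\subset U$, where $C'$ depends on the coefficients only through the ellipticity constant, their sup norms and the modulus of continuity of $a^{ij}$. So $u_R$ is bounded in $W^{2,p}$ on compact subsets, and $W^{2,p}$ embeds compactly in $C^1$ for $p>3$. By a diagonal argument every sequence $R_k\to\infty$ has a subsequence along which $u_R$ converges, in the two senses of the lemma, to a function $u_\infty$ on $\mathbb{R}^3\setminus\{0\}$. The limit is harmonic and $|u_\infty|\le C/|x|$. A spherical harmonic coefficient of degree $l$ of $u_\infty$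 has the form $\alpha r^l+\beta r^{-l-1}$ and is bounded by a multiple of $1/r$ for all $r>0$. Letting $r\to\infty$ gives $\alpha=0$, and letting $r\to0$ gives $\beta=0$ for $l\ge1$. So $u_\infty=k/|x|$.

Since $\Delta N=0$, the flux of $\nabla N$ through $S_R$ equals the flux $4\pi m$ through $\Sigma$. As $\partial_iN(Rx)=R^{-2}\partial_iu_R(x)$ and area scales by $R^2$, it also equals the flux of $u_R$ through $|x|=1$ in the metric $g_R$, which tends to $-4\pi k$. So $k=-m$ for every subsequence, and the whole family converges.
\end{proof}

Put $W_R(x)=R^4W(Rx)=g_R^{ij}\partial_iu_R\,\partial_ju_R$. Since $R\,y(Rx)=-2u_R-u_R^2/R$, Lemma~\ref{lem:asym} gives, uniformly on compact subsets and with $r=|x|$,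
\begin{equation}\label{eq:limits}
R\,y\to\frac{2m}r,\qquad W_R\to\frac{m^2}{r^4},\qquad R^{-3}F\to\frac{br^3}{8m^3},\qquad R^{-4}G\to\frac{3br^4}{8m^4},
\end{equation}
where $y,F,G$ are evaluated at $Rx$. Moreover $\partial_kW_R=(\partial_kg_R^{ij})\partial_iu_R\,\partial_ju_R+2g_R^{ij}\partial_k\partial_iu_R\,\partial_ju_R$ converges weakly in $L^p$ to $\partial_k(m^2/r^4)$, because the product of a uniformly convergent and a weakly convergent factor converges weakly.

\begin{proof}[Proof of Proposition~\ref{prop:identity}]
It remains to prove \eqref{eq:int}. Weak convergence can be tested against a function on an annulus, so we use a cutoff instead of a boundary sphere. Let $\eta$ be smooth and nonincreasing with $\eta=1$ on $[0,1]$ and $\eta=0$ on $[2,\infty)$. Let $\eta_R=\eta(|x|/R)$ in the end and $\eta_R=1$ on the rest of $M$. The outward normal of $M$ along $\Sigma$ is $-\nu$, so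
\[
\int_M\eta_R\operatorname{div}X=-\int_\Sigma\langle X,\nu\rangle-\int_M\langle\nabla\eta_R,X\rangle .
\]
In the last integral substitute $x\mapsto Rx$. The components of the one-form dual to $X$ are
\[
X_j(Rx)=R^{-2}\Big[\frac{R^{-3}F}N\,\partial_jW_R+R^{-4}G\,W_R\,\partial_ju_R\Big],
\]
the differential of the cutoff contributes $R^{-1}$ and the volume element $R^3$, so all powers of $R$ cancel. The bracket converges weakly in $L^p$ on $1\le r\le2$ to a radial one-form with radial component
\[
\frac{br^3}{8m^3}\cdot\frac{-4m^2}{r^5}+\frac{3br^4}{8m^4}\cdot\frac{m^2}{r^4}\cdot\frac m{r^2}=-\frac b{8mr^2}.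
\]
As $g_R\to\delta$ uniformly and $\int_1^2\eta'=-1$,
\[
-\int_M\langle\nabla\eta_R,X\rangle\ \to\ -\int_1^2\eta'(r)\Big(-\frac b{8mr^2}\Big)4\pi r^2\,dr=-\frac{\pi b}{2m}.
\]
For an admissible pair $\operatorname{div}X=\frac{2F}N|T|^2\ge0$ by Lemma~\ref{lem:div}, and $\eta_R$ increases to $1$. Monotone convergence gives \eqref{eq:int}.
\end{proof}

\begin{remark}
Asymptotic flatness enters through the sign of the mean curvature of $S_R$, the limit $N\to1$ and Lemma~\ref{lem:asym}. The bound $\partial_kN=O(r^{-2})$ in (iii) is not used.
\end{remark}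

\section{The general case and rigidity}\label{sec:rigid}

Fix the pair \eqref{eq:choice}. By \eqref{eq:factor}, $\int_\Sigma\psi/N+\frac94\int_\Sigma1/N\ge0$. But $J$ contains $A^2/\int_\Sigma N$ in place of $\int_\Sigma1/N$, and the Cauchy--Schwarz inequality $A^2\le\int_\Sigma N\int_\Sigma1/N$ goes the wrong way. The mass is an average of $N$ over $\Sigma$, and it enters \eqref{eq:int} through its reciprocal. To compare it with a pointwise integrand we bound the convex function $1/n$ from below by an affine function, which commutes with averaging. Equality must hold in Schwarzschild, so we take the tangent line at $n=1/\sqrt3$. The loss is a multiple of $(1-\sqrt3N)^2$, and \eqref{eq:factor} has room for it.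

\begin{lemma}\label{lem:J}
For the pair \eqref{eq:choice}, $J\ge0$, and $J=0$ only if $N\equiv1/\sqrt3$ on $\Sigma$.
\end{lemma}

\begin{proof}
For $n>0$ we have $\frac1n-(2\sqrt3-3n)=\frac1n(1-\sqrt3n)^2\ge0$. With $n=A^{-1}\int_\Sigma N$ this gives $A^2/\int_\Sigma N=A/n\ge\int_\Sigma(2\sqrt3-3N)$. Applying the same identity pointwise with $n=N$,
\[
J\ \ge\ \int_\Sigma\Big[\frac\psi N+\frac94(2\sqrt3-3N)\Big]=\int_\Sigma\frac1N\Big[\psi+\frac94-\frac94(1-\sqrt3N)^2\Big].
\]
In \eqref{eq:factor}, $3y-2=1-3N^2=(1-\sqrt3N)(1+\sqrt3N)$. So the integrand equals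
\[
\frac{(1-\sqrt3N)^2}{4N}\left[\frac{(1+\sqrt3N)^2}{y^4}\big((2-y)^2+8\big)-9\right].
\]
For $0<N<1$ we have $0<y<1$, hence $(1+\sqrt3N)^2>1>y^4$ and $(2-y)^2+8>9$. The bracket is positive.
\end{proof}

All four terms of \eqref{eq:four} are now nonnegative, so all vanish. As $F>0$ and $b>0$,
\begin{equation}\label{eq:three}
T\equiv0\ \text{ on }M,\qquad N\equiv\tfrac1{\sqrt3}\ \text{ on }\Sigma,\qquad\tfrac34H^2A=4\pi .
\end{equation}

\begin{lemma}\label{lem:rigid}
If \eqref{eq:three} holds, then the conclusion of Theorem~\ref{thm:main} holds with $m$ as in \eqref{eq:mass}.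
\end{lemma}

\begin{proof}
By \eqref{eq:GB}, $\chi(\Sigma)=2$, so $\Sigma\cong S^2$; by \eqref{eq:K}, $K=\frac34H^2$ is constant. We use $N$ as a coordinate and integrate $T=0$ along and across its level sets.

\emph{The gradient.} Inserting $\nabla N$ into \eqref{eq:T} gives $\frac12dW=-\frac{6N}y\cdot\frac23W\,dN$, that is, $dW=-\frac{8N}yW\,dN$. Since $dy=-2N\,dN$, we get $d(Wy^{-4})=0$. As $M$ is connected, $Wy^{-4}$ is constant, and by \eqref{eq:limits} $Wy^{-4}=W_R/(Ry)^4\to1/(16m^2)$. So
\[
W=\frac{y^4}{16m^2}>0\quad\text{on }M .
\]

\emph{The foliation.} For $c<1$ the set $\{N\le c\}$ is compact, because $N\to1$ at infinity. So $N$ attains its minimum, and since it has no critical point it does so only on $\Sigma$: $N>1/\sqrt3$ off $\Sigma$. Let $Z=\nabla N/W$; along its flow $N$ increases at unit rate, and on $\Sigma$ it is a positive multiple of $\nu$. A flow line from $\Sigma$ cannot return to $\Sigma$ and stays in a compact set while $N\le c<1$, so it exists for all values of $N$ in $[1/\sqrt3,1)$. A flow line followed backward from any point $p$ stays in $\{N\le N(p)\}$,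 and it must reach $\Sigma$, since $N$ decreases at unit rate and is bounded below. Thus the flow gives a diffeomorphism $\Sigma\times[1/\sqrt3,1)\to M$ whose second coordinate is $N$. As $Z$ is orthogonal to the level sets and $|Z|^2=W^{-1}$, we have $g=W^{-1}dN^2+\sigma_N$ for a family of metrics $\sigma_N$ on $\Sigma$.

\emph{The leaves.} For $Y,Y'$ tangent to a level set, $T=0$ gives $\nabla^2N(Y,Y')=\frac{2NW}y\sigma_N(Y,Y')$, and so
\[
\partial_N\sigma_N(Y,Y')=\langle\nabla_YZ,Y'\rangle+\langle Y,\nabla_{Y'}Z\rangle=\frac2W\nabla^2N(Y,Y')=\frac{4N}y\sigma_N(Y,Y').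
\]
Hence $y^2\sigma_N$ does not depend on $N$.

\emph{The radial coordinate.} Put $r=2m/y$. Then $N^2=1-2m/r$, $W=m^2/r^4$ and $dN=\frac m{Nr^2}dr$, so $W^{-1}dN^2=N^{-2}dr^2$. On $\Sigma$, $y=\frac23$ and $r=3m$; so $r$ ranges over $[3m,\infty)$ and $\sigma_N=\frac{r^2}{(3m)^2}\sigma$. Finally $\nu N=\sqrt W=\frac1{9m}$ on $\Sigma$, so \eqref{eq:B} gives $H=\frac{2\sqrt3}{9m}$ and $K=\frac34H^2=(3m)^{-2}$. A sphere of constant curvature $(3m)^{-2}$ is isometric to the round sphere of radius $3m$, so $\sigma_N=r^2g_{S^2}$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong} and Corollary~\ref{cor:equiv}]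
Lemma~\ref{lem:B} gives \eqref{eq:B} in both theorems. Then \eqref{eq:three} holds, and Lemma~\ref{lem:rigid} applies. In the corollary, (a) implies (b) by Lemma~\ref{lem:B}, (b) implies (c) by Theorem~\ref{thm:strong}, and (c) implies (a) by Example~\ref{ex:schw}.
\end{proof}

The diffeomorphism of Theorem~\ref{thm:main} matches both $g$ and $N$, so it extends to an isometry of the outside region with the Schwarzschild region $r\ge3m$ that carries $S$ to the photon sphere. No distorted photon surface exists.

\section{The hypotheses cannot be dropped}\label{sec:optimal}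

We prove Proposition~\ref{prop:optimal} by three examples.

\subsection*{The condition $\partial_\nu\log N=H/2$}
Take the region $r\ge r_0$ in \eqref{eq:schw} with $m>0$, $r_0>2m$, $r_0\ne3m$. It satisfies (i)--(iii) and $H$ is constant. The conclusion of Theorem~\ref{thm:main} fails, since it requires $N^2=\frac13$ on $\Sigma$, while here $N^2=1-2m/r_0\ne\frac13$.

\subsection*{The condition that $H$ is constant}
Under the conformal change $\hat g=N^{-2}g$ the mean curvature becomes $\hat H=N(H-2\,\nu\log N)$. So $\partial_\nu\log N=\frac12H$ says that $\Sigma$ is minimal in the optical metric. We show that the photon sphere is a nondegenerate minimal surface. It then persists under every small smooth deformation of the solution, and it suffices to deform Schwarzschild into solutions that are not Schwarzschild.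

\emph{The deformation.} Recall the Weyl form of a static axisymmetric metric,
\[
N=e^U,\qquad g=e^{-2U}\big[e^{2k}(d\varrho^2+dz^2)+\varrho^2d\phi^2\big],
\]
with $U,k$ functions of $(\varrho,z)$. It is vacuum if and only if $U_{\varrho\varrho}+\varrho^{-1}U_\varrho+U_{zz}=0$, $k_\varrho=\varrho(U_\varrho^2-U_z^2)$ and $k_z=2\varrho U_\varrho U_z$. These equations are preserved by $(U,k)\mapsto(\delta U,\delta^2k)$ for a constant $\delta$. Let $\xi>1$, $\mu=\cos\theta$, $\varrho=\sqrt{\xi^2-1}\,\sin\theta$ and $z=\xi\mu$, so that $d\varrho^2+dz^2=(\xi^2-\mu^2)\big(\frac{d\xi^2}{\xi^2-1}+d\theta^2\big)$. Let $f=\frac{\xi-1}{\xi+1}$. The choice $e^{2U}=f$, $e^{2k}=\frac{\xi^2-1}{\xi^2-\mu^2}$ gives $g=f^{-1}d\xi^2+(\xi+1)^2g_{S^2}$, which is \eqref{eq:schw} with $m=1$ and $r=\xi+1$. Scaling by $\delta$ gives the Zipoy--Voorhees vacuum solutions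
\[
N_\delta=f^{\delta/2},\qquad g_\delta=f^{-\delta}\Big[P\Big(\frac{d\xi^2}{\xi^2-1}+d\theta^2\Big)+(\xi^2-1)\sin^2\theta\,d\phi^2\Big],
\]
where $P=(\xi^2-1)^{\delta^2}(\xi^2-\mu^2)^{1-\delta^2}$. We take $\delta$ near $1$.

\emph{Regularity.} Since $P=\xi^2-1$ at $\mu^2=1$, integrating $\partial P/\partial(\mu^2)$ gives $P-(\xi^2-1)=(1-\mu^2)Q$ with
\[
Q=(1-\delta^2)\int_0^1\Big(\frac{\xi^2-1}{\xi^2-\mu^2-\tau(1-\mu^2)}\Big)^{\delta^2}d\tau .
\]
As $(1-\mu^2)\,d\theta^2=d\mu^2$,
\[
g_\delta=f^{-\delta}\Big[\frac P{\xi^2-1}\,d\xi^2+Q\,d\mu^2+(\xi^2-1)g_{S^2}\Big].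
\]
The function $\mu$ is smooth on $S^2$ and $d\mu=0$ at the poles, so $g_\delta$ is a smooth metric on $(1,\infty)\times S^2$ that depends smoothly on $\delta$. The vacuum equations hold on the axis by continuity.

\emph{Asymptotic flatness.} Use Cartesian coordinates with polar coordinates $(\xi,\theta,\phi)$, and let $\varepsilon=1/\xi$. The bracket above is the Euclidean metric $d\xi^2+\xi^2g_{S^2}$ plus $\big(\frac P{\xi^2-1}-1\big)d\xi^2+Q\,d\mu^2-g_{S^2}$. The functions $\varepsilon^{-2}\big(\frac P{\xi^2-1}-1\big)$, $Q$, $\varepsilon^{-1}(f^{-\delta}-1)$ and $\varepsilon^{-1}(N_\delta-1)$ are smooth in $(\varepsilon,\mu)$ up to $\varepsilon=0$, so they are bounded and have Cartesian derivatives $O(\xi^{-1})$. The Cartesian components of $d\xi^2$ are homogeneous of degree $0$, and those of $d\mu^2$ and $g_{S^2}$ of degree $-2$. This gives (iii).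

\emph{Nondegeneracy.} For $\delta=1$, $\hat g=ds^2+\beta^2g_{S^2}$ with $ds=dr/(1-2/r)$ and $\beta^2=\frac{r^3}{r-2}$. We have $\frac d{dr}\beta^2=\frac{2r^2(r-3)}{(r-2)^2}$, which vanishes at $r=3$ and has derivative $18$ there. At $r=3$, $dr/ds=\frac13$ and $\beta^2=27$, so $\beta_s=0$, $2\beta\beta_{ss}=18/9$ and $\beta_{ss}/\beta=\frac1{27}$. The sphere $r=3$ is totally geodesic in $\hat g$, and the Ricci curvature of $\hat g$ in the direction $\partial_s$ is $-2\beta_{ss}/\beta$. Normalize $s=0$ at $r=3$, and let $\hat H_\delta(w)$ be the mean curvature of the graph $s=w$ in $N_\delta^{-2}g_\delta$. It is a $C^1$ map of $(\delta,w)$ from a neighborhood of $(1,0)$ in $\mathbb{R}\times C^{2,\alpha}(S^2)$ to $C^{0,\alpha}(S^2)$, and $\hat H_1(0)=0$. By \eqref{eq:var}, applied to $\hat g$, its derivative in $w$ at $(1,0)$ is $-\Delta+\frac2{27}$, with $\Delta$ the Laplacian of the round sphere of radius $\sqrt{27}$. This operator is an isomorphism $C^{2,\alpha}\to C^{0,\alpha}$, because its zeroth-order coefficient is positive. By the implicit function theorem, for $\delta$ near $1$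 there is a small $w_\delta$ with $\hat H_\delta(w_\delta)=0$, and $w_\delta$ is smooth by elliptic regularity. Its graph $\Sigma_\delta$ is an embedded sphere near $\xi=2$ with $\partial_\nu\log N_\delta=\frac12H$, and the region $s\ge w_\delta$ satisfies (i)--(iii).

\emph{The conclusion fails.} The level sets of $N_\delta$ are the spheres $\xi=\text{const}$, $\partial_\xi N_\delta\ne0$, and
\[
|\nabla N_\delta|^2=(\partial_\xi N_\delta)^2f^\delta\,\frac{\xi^2-1}P=(\partial_\xi N_\delta)^2f^\delta\Big(\frac{\xi^2-1}{\xi^2-\mu^2}\Big)^{1-\delta^2}.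
\]
For $\delta\ne1$ this is not constant on a level set, whereas in Schwarzschild $|\nabla N|^2=(1-N^2)^4/(16m^2)$ is a function of $N$. So the conclusion of Theorem~\ref{thm:main} fails, and by Theorem~\ref{thm:strong} the mean curvature of $\Sigma_\delta$ is not constant.

\subsection*{Asymptotic flatness}
Take $M=T^2\times[0,\infty)$ with a flat product metric, $N\equiv1$ and $\Sigma=T^2\times\{0\}$. This is a static vacuum exterior with one end, complete up to its closed connected boundary. Since $h=0$ and $\nu N=0$, Lemma~\ref{lem:photon} shows that $\mathbb{R}\times\Sigma$ is a photon surface. The exterior is not Schwarzschild, because $\Sigma$ is a torus. Here $H=0$, so Lemma~\ref{lem:H} is the first step of the proof that fails. This completes the proof of Proposition~\ref{prop:optimal}.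

\begin{thebibliography}{9}

\bibitem{Ced}
Cederbaum, arXiv:1406.5475.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 9.11 (interior $L^p$ estimate).

\bibitem{poster}
\emph{Perturbative uniqueness of a static photon surface},
\texttt{https://www.gw.hep.osaka-cu.ac.jp/\allowbreak uploads\_jgrg26/\allowbreak uploads/\allowbreak 00\_Posters\_\_Hirotaka\_Yoshino\_\_\allowbreak JGRG26-P15.pdf}

\end{thebibliography}
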